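# One right-angled Coxeter group with continuum many boundaries

## 1. Uniqueness as a first guess, tested on small groups

**Definition (right-angled Coxeter group).** Let $\Gamma$ be a finite graph without loops or multiple edges. The group $W_\Gamma$ has one generator $s$ for each vertex, the relation $s^2=1$ for each vertex, and the relation $(st)^2=1$ for each pair of adjacent vertices. A right-angled Coxeter group (RACG) is a group of this form. Two distinct generators commute if they are adjacent and satisfy no relation otherwise.

Two non-adjacent vertices give the infinite dihedral group $D_\infty$. A square $C_4$ gives $D_\infty\times D_\infty$, one factor for each pair of opposite vertices. More generally, the join of two graphs gives the direct product. If $\Gamma'\subset\Gamma$ is an induced subgraph, then $W_{\Gamma'}\to W_\Gamma$ is injective, because killing the generators outside $\Gamma'$ defines a retraction $W_\Gamma\to W_{\Gamma'}$.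

**Definition (geometric action, boundary).** A group acts *geometrically* on a metric space if it acts properly discontinuously and cocompactly by isometries. If $G$ acts geometrically on a proper CAT(0) space $X$, the visual boundary $\partial X$ is called *a boundary of* $G$. Its points are geodesic rays up to bounded distance, and it carries the cone topology.

We write [BH] for Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, and use these facts about a proper CAT(0) space $X$. Geodesics are parametrized by arc length.

1. (F1) If geodesics $c,c'$ start at the same point and are both defined at $T>0$, then $d(c(t),c'(t))\le\frac tT\,d(c(T),c'(T))$ for $0\le t\le T$.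
2. (F2) Fix $o\in X$. Each $\xi\in\partial X$ is the endpoint of exactly one ray from $o$, and $\xi_j\to\xi$ means that these rays converge uniformly on compact intervals. The topology does not depend on $o$, and $\partial X$ is compact and metrizable.
3. (F3) If $C\subset X$ is closed and convex, then $\partial C\subset\partial X$ is closed and carries the subspace topology, and the ray from a point of $C$ to a point of $\partial C$ stays in $C$.
4. (F4) Let $c$ be a ray from $o$, let $\gamma$ be the segment from $o$ to $q$, of length $d$, and suppose $d(c(t_0),q)\le R$. Put $t'=\min(t_0,d)$. If $t'>0$, then $d(c(t),\gamma(t))\le 2R\,t/t'$ for $0\le t\le t'$. Indeed $|t_0-d|\le R$, so $d(c(t'),\gamma(t'))\le 2R$ whichever of $t_0,d$ is smaller; now use (F1).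
5. (F5) If a ray $c$ starts in a closed convex set $C$ and stays within distance $R$ of $C$, then $c\subset C$. To see this, choose $p_n\in C$ with $d(c(n),p_n)\le R$. The segments from $c(0)$ to $p_n$ lie in $C$, and by (F4) they converge to $c$ pointwise.
6. (F6) Gluing two CAT(0) spaces along isometric complete convex subspaces gives a CAT(0) space ([BH, II.11.1]), in which each of the two is isometrically embedded, hence convex by uniqueness of geodesics.

The boundary of the Euclidean plane or of the hyperbolic plane is a circle. Let $M$ be a hyperbolic plane, with its metric possibly multiplied by a constant. A ray in $M\times\mathbb R$ is determined by a direction in $M$ and an elevation angle in $[-\frac\pi2,\frac\pi2]$. So $\partial(M\times\mathbb R)$ is the suspension of the circle $\partial M$, a 2-sphere; we call the suspension points $T^\pm$ the *poles*. The closed upper hemisphere consists of the points $P(\eta,u)$ with $\eta\in\partial M$ and $u\in[0,\infty]$, where $u$ is the cotangent of the elevation. Thus $P(\eta,0)=T^+$, $P(\eta,\infty)=\eta$, and $u$ is a continuous function on this hemisphere.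

**The guess.** Croke and Kleiner showed that a CAT(0) group, the fundamental group of a certain complex of three tori, can act geometrically on two proper CAT(0) spaces with non-homeomorphic boundaries. So uniqueness fails in general. For a RACG, however, every relation says that something is an involution or that two things commute, and this seems to leave little freedom. One would first guess that *a RACG has only one boundary up to homeomorphism*. We test this on small groups.

*Finite groups.* If $W$ is finite, any $X$ as above is compact, has no rays, and has empty boundary.

*Hyperbolic groups.* If $W$ is word-hyperbolic, then $X$ is quasi-isometric to $W$, hence Gromov hyperbolic, and $\partial X$ is the Gromov boundary, which is a quasi-isometry invariant. So the guess holds. For $D_\infty$ we get two points. For the hexagon $C_6$ the group acts on $\mathbb H^2$ (Section 3), and we get a circle.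

*The square.* Let $W=D_\infty\times D_\infty=\langle s_1,s_3\rangle\times\langle s_2,s_4\rangle$ act geometrically on $X$, and put $p=s_1s_3$, $q=s_2s_4$. By the Flat Torus Theorem, $\langle p,q\rangle\cong\mathbb Z^2$ acts cocompactly by translations on a convex flat plane $F\subset X$. It has finite index in $W$, so it is cocompact on $X$, and $X$ lies within bounded distance of $F$. By (F5), $\partial X=\partial F$ is a circle.

In all these cases the guess survives.

## 2. Right angles are rigid, lengths are not

A natural attempt to break the guess is to bend the flats, that is, to change the angle between two commuting translations. For RACGs this fails already in the square, and the reason is short. Keep the notation above, and let $P,Q$ be the translation vectors of $p,q$ on $F$. The Flat Torus Theorem also says that the translation length of $p^aq^b$ on $X$ is $\|aP+bQ\|$. Translation length is invariant under conjugation, and $s_1ps_1=p^{-1}$ while $s_1qs_1=q$. So $pq$ and $p^{-1}q$ have equal translation lengths: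
$$\|P+Q\|=\|-P+Q\|,\qquad\text{hence } \langle P,Q\rangle=0 .$$
The angle is a right angle in every geometric action.

The *ratio* $\|P\|/\|Q\|$, on the other hand, is free: let $W$ act on $\mathbb R^2$ by reflections in the sides of a rectangle of any shape. Changing the shape changes the slope of the direction $\lim_n p^{an}q^{bn}o$. For a single flat this is only a reparametrization of a circle. We shall build a group in which ratios of this kind become visible in the topology of the boundary, and so refute the guess.

**Theorem 1.** There is a right-angled Coxeter group $W$ and proper CAT(0) spaces $X_r$ $(r\in[1,\infty))$, each with a geometric action of $W$, such that $\partial X_r\not\cong\partial X_{r'}$ whenever $r\ne r'$. In particular $W$ has two non-homeomorphic boundaries.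

**Theorem 2.** The set of homeomorphism types of boundaries of $W$, and of every finite-index subgroup of $W$, has cardinality exactly $2^{\aleph_0}$.

## 3. Right-angled hexagons and their two families of axes

We need a hyperbolic reflection group with two length parameters whose ratio can be varied. Let $T\subset\mathbb H^2$ be a right-angled hexagon with sides cyclically labelled $1,\dots,6$, of lengths $a_1,\dots,a_6$; "line $j$" is the line containing side $j$. By Poincaré's theorem the reflections $v_j$ in the sides generate a discrete group $V$, which is the RACG on $C_6$. It acts simply transitively on the tiles $gT$ and preserves side labels.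

Lines 1 and 4 do not meet, since $v_1v_4$ has infinite order and a discrete group contains no rotation of infinite order. They are not asymptotic, since a cocompact discrete group has no parabolics. So they are ultraparallel. Let $\sigma_{14}$ be their common perpendicular segment and $\delta_{14}$ its length. Define $\sigma_{25},\delta_{25}$ in the same way from lines 2 and 5.

**Lemma 3.1.** $\sigma_{14}\subset T$; its endpoints are interior points of sides 1 and 4, and the rest of it lies in the interior of $T$. The same holds for $\sigma_{25}$ with sides 2 and 5.

*Proof.* The purpose is to know that the segments lie inside tiles, so that tiles can be used to count. Let $g$ be the line containing $\sigma_{14}$. Let $j\in\{2,6\}$. Both $g$ and line $j$ are perpendicular to line 1, so they are equal or disjoint. Line 4 is disjoint from line $j$, since both are perpendicular to line 3 (if $j=2$) or to line 5 (if $j=6$). But $g$ meets line 4. So $g$ is disjoint from line $j$ and lies on the side of it containing line 4, which is the side containing $T$. For $j\in\{3,5\}$ exchange the roles of 1 and 4. Finally, $\sigma_{14}$ minus its endpoint on line 1 lies on the side of line 1 containing line 4, which is $T$'s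 side, and likewise with 1 and 4 exchanged. Since $T$ is the intersection of its six half-planes, the claim follows. The case of $\sigma_{25}$ is the same after shifting labels. $\square$

**Lemma 3.2.** For each $r\ge1$ there is a right-angled hexagon $T_r$ with $\delta_{14}/\delta_{25}=r$.

*Proof.* The purpose is to have the free parameter. We use standard trigonometry (Buser, *Geometry and Spectra of Compact Riemann Surfaces*, §§2.3–2.4). Right-angled hexagons exist with arbitrary $a_2,a_4,a_6>0$, depend continuously on them, and satisfy
$$\cosh a_6=\sinh a_2\sinh a_4\cosh a_3-\cosh a_2\cosh a_4 .$$
In a right-angled pentagon with consecutive sides $a,b$, the side $c$ adjacent to neither satisfies $\cosh c=\sinh a\sinh b$. Cutting $T$ along $\sigma_{14}$ gives a right-angled pentagon with sides $\sigma_{14}$, part of 1, 2, 3, part of 4, so $\cosh\delta_{14}=\sinh a_2\sinh a_3$. Cutting along $\sigma_{25}$ gives $\cosh\delta_{25}=\sinh a_3\sinh a_4$ in the same way.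

Put $a_4=a_6=1$ and $a_2=s$. Then
$$\cosh a_3=\frac{\cosh s\cosh 1+\cosh 1}{\sinh s\sinh 1}.$$
At $s=1$ we have $a_2=a_4$, so $\delta_{14}=\delta_{25}$. As $s\to\infty$, $\cosh a_3\to\coth1$, so $\sinh a_3\to1/\sinh1$. Hence $\cosh\delta_{14}=\sinh s\,\sinh a_3\to\infty$ and $\cosh\delta_{25}=\sinh a_3\sinh 1\to1$, that is, $\delta_{25}\to0$. So $\delta_{14}/\delta_{25}$ is continuous in $s$, equals $1$ at $s=1$, and tends to $\infty$; apply the intermediate value theorem. $\square$

**Definition (axes).** Let $\alpha_{14}=\bigcup_{g\in\langle v_1,v_4\rangle}g\sigma_{14}$. Since $\sigma_{14}$ is perpendicular to sides 1 and 4, reflecting it in its endpoints continues it straight. So $\alpha_{14}$ is a geodesic line on which $\langle v_1,v_4\rangle\cong D_\infty$ acts with fundamental domain $\sigma_{14}$. Its $V$-translates are the *axes of type 14*. Define $\alpha_{25}$ and the axes of type 25 in the same way.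

**Lemma 3.3.**
(a) The interior of each tile $gT$ meets exactly one axis of type 14, namely $g\alpha_{14}$, in $g\sigma_{14}$ minus endpoints. Distinct axes of the same type are disjoint. $\mathrm{Stab}_V(\alpha_{14})=\langle v_1,v_4\rangle$. The same holds for type 25.
(b) Let $\ell$ be an axis. The axes meeting $\ell$ (other than $\ell$) are of the other type. For each tile traversed by $\ell$ there is exactly one of them meeting $\ell$ in that tile, at one interior point of the tile, and different tiles give different axes.
(c) The family of axes is locally finite. There is $\eta_0>0$ such that disjoint axes have distance $\ge\eta_0$. Distinct axes have no common endpoint at infinity.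
(d) The endpoints of the axes of either type are dense in $\partial\mathbb H^2$.

*Proof.* (a) The axis $g'\alpha_{14}=\bigcup_p g'p\sigma_{14}$, with $p\in\langle v_1,v_4\rangle$, meets the interior of $gT$ only if $g=g'p$ for some such $p$, by Lemma 3.1; then it equals $g\alpha_{14}$. An axis of type 14 meets tile boundaries only in interior points of sides, perpendicularly. So two axes of type 14 that share a point of a tile boundary coincide, and two that share a point of a tile interior coincide by the first statement. If $g$ stabilizes $\alpha_{14}$, then $\alpha_{14}\supset g\sigma_{14}$ meets the interior of $gT$, so $gT=pT$ with $p\in\langle v_1,v_4\rangle$, and $g=p$.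

(b) By (a) the axes meeting $\ell$ are of the other type. Axes of type 14 meet tile boundaries only in interior points of sides labelled 1, 4, and axes of type 25 only in interior points of sides labelled 2, 5. So two axes of different types meet only in tile interiors. In a tile $gT$ there is one segment of each type. Their endpoints lie on sides $1,4$ and $2,5$, so they interleave on the boundary circle of the tile, and the segments cross, in one point. Two geodesics meet at most once, so different tiles give different axes.

(c) An axis meeting a closed tile meets its interior: at a tile boundary it passes perpendicularly through an interior point of a side, so it enters both adjacent tiles. Hence each closed tile meets exactly two axes, and compact sets meet finitely many. Let $N$ be the closed 1-neighborhood of $T$. Finitely many axes meet $N$. Let $\eta_0\in(0,1]$ be smaller than the distance between the compact sets $\lambda\cap N$ and $\lambda'\cap N$ for each of the finitely many pairs of disjoint axes $\lambda,\lambda'$ meeting $N$. If $\lambda,\lambda'$ are disjoint axes and $x\in\lambda$, $x'\in\lambda'$ satisfy $d(x,x')<\eta_0$, translate so that $x\in T$; then $x'\in N$, a contradiction. Finally,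 two distinct lines with a common endpoint at infinity are disjoint and at distance $0$, which is now excluded for axes.

(d) Let $I\subset\partial\mathbb H^2$ be a nonempty open arc with more than one complementary point, and let $P$ be the open half-plane it bounds. $P$ contains arbitrarily large balls, hence a tile, hence it meets an axis $\lambda$ of the given type. If $\lambda$ crosses the line bounding $P$, one of its endpoints lies in $I$. If not, $\lambda\subset P$ has both endpoints in the closure of $I$; they are not the two endpoints of $I$, since $\lambda$ is not the bounding line. So one endpoint lies in $I$. $\square$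

Everything so far is unaffected if the metric of $\mathbb H^2$ is multiplied by a constant.

**Lemma 3.4 (bottleneck).** Let $M$ be a (rescaled) hyperbolic plane tiled as above. There is $C_0$ such that for any axes $\lambda\neq\lambda'$ there is $z\in M$ within $C_0$ of every geodesic from a point of $\lambda$ to a point of $\lambda'$. If $\lambda,\lambda'$ cross, one may take $z$ to be the crossing point, and then also every ray from a point of $\lambda$ to an endpoint at infinity of $\lambda'$ passes within $C_0$ of $z$.

*Proof.* The purpose is to say where a geodesic passes once we know two axes that it connects. Normalize the curvature to $-1$.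

*Crossing case.* Up to $V$ there are finitely many crossing pairs, so all angles between crossing axes are $\ge\theta_0>0$. Let $p\in\lambda$, and let $p'$ be a point or an endpoint at infinity of $\lambda'$. If $p$ or $p'$ equals $z$, there is nothing to prove. Let $y$ be a point of $[p,p']$ nearest to $z$ and $t=d(z,y)$; assume $t>0$. If $y\ne p$, the angle at $y$ between $z$ and $p$ is $\ge\pi/2$, so $\angle_z(p,y)$ is at most the angle of parallelism $2\arctan e^{-t}$; if $y=p$ this angle is $0$. The same holds for $p'$. So $\theta_0\le\angle_z(p,p')\le4\arctan e^{-t}$, which bounds $t$.

*Disjoint case.* By Lemma 3.3(c), $\lambda,\lambda'$ are ultraparallel. Let $[x,x']$ be their common perpendicular, of length $\eta\ge\eta_0$, and $z$ its midpoint. Let $n$ be the line perpendicular to $[x,x']$ at $z$. It separates $\lambda$ from $\lambda'$, so a segment $[p,p']$ from $\lambda$ to $\lambda'$ meets $n$ in a point $y$. Let $s=d(y,z)$, and suppose that $\sinh(\eta_0/2)\sinh s>1$. Let $n'$ be the perpendicular to $n$ at $y$. Use the hyperboloid model for the form $-x_0^2+x_1^2+x_2^2$ with $z=(1,0,0)$, the line $xx'$ in the plane $x_2=0$, and $n$ in the plane $x_1=0$. Then $x,x'=(\cosh\frac\eta2,\pm\sinh\frac\eta2,0)$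 and $y=(\cosh s,0,\pm\sinh s)$, and the lines $\lambda,\lambda',n'$ have unit normals
$$(\sinh\tfrac\eta2,\cosh\tfrac\eta2,0),\quad(-\sinh\tfrac\eta2,\cosh\tfrac\eta2,0),\quad(\pm\sinh s,0,\cosh s).$$
The products of the third with the first two have absolute value $\sinh\frac\eta2\sinh s>1$. Two distinct lines meet in $\mathbb H^2$ if and only if the product of their unit normals has absolute value $<1$, so $n'$ is disjoint from $\lambda$ and $\lambda'$. It is also disjoint from the line $xx'$, since both are perpendicular to $n$, at distinct points. So the connected set formed by $\lambda$, $\lambda'$ and the line $xx'$ lies in one open half-plane of $n'$. That half-plane is convex, so it contains $[p,p']$, contradicting $y\in[p,p']\cap n'$. Hence $\sinh s\le1/\sinh(\eta_0/2)$. $\square$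

## 4. The product $V\times D_\infty$: slopes move, the sphere does not

Before building anything, we try the smallest group containing the parameter $r$. Let $D_\infty=\langle a,b\rangle$ act on $\mathbb R$ by the reflections in $0$ and $1$, so that $ba$ is translation by $2$. Let $P_r=\mathbb H^2\times\mathbb R$ with $\mathbb H^2$ tiled by $T_r$. The group $V\times D_\infty$ acts geometrically on $P_r$, for every $r$.

A natural way to compare $P_r$ with $P_{r^*}$ is the orbit map $gx\mapsto gx^*$, where $x,x^*$ are base points. *If $r\neq r^*$, this map has no continuous extension to the boundaries*: there is no continuous $f:\partial P_r\to\partial P_{r^*}$ such that $g_jx\to\xi\in\partial P_r$ implies $g_jx^*\to f(\xi)$. To check this, let $g\in V$, put $t=v_1v_4$, which translates $\alpha_{14}$ by $2\delta_{14}$, and let $m_j,n_j\to\infty$ be integers with $m_j/n_j\to1/\delta_{14}$. The points $g\,t^{\pm m_j}(ba)^{n_j}x$ stay at bounded distance from points of the flat $g\alpha_{14}\times\mathbb R$ with coordinates $(\pm2m_j\delta_{14},2n_j)$, so they converge to $P(\eta,1)$, with $\eta$ an endpoint of $g\alpha_{14}$. In $P_{r^*}$ the same group elements lead to cotangent $\delta_{14}^*/\delta_{14}$. So if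 $f$ existed, the cotangent of $f(P(\eta,1))$ would be $\delta^*_{14}/\delta_{14}$ for a dense set of $\eta$ and, by the same computation with type 25, $\delta^*_{25}/\delta_{25}$ for another dense set of $\eta$ (Lemma 3.3(d)). By continuity the two numbers agree, so $r=r^*$.

This looks like a proof that boundaries differ, and it is not one: $\partial P_r$ and $\partial P_{r^*}$ are both 2-spheres. The argument stops at the word "orbit". It excludes one particular map, while a homeomorphism of boundaries need not respect the group at all. And a round sphere carries no topological trace of the axes or of the slopes. The rest of the proof repairs this point. We attach further pieces to $M\times\mathbb R$ along lines $\ell\times\{h\}$ at all heights $h\in\frac12+\mathbb Z$, and on each such line we place *markers*, one for each tile segment of $\ell$. Three things then have to be shown: any homeomorphism respects blocks, lines and markers; a marker at position $x$ and height $h$ is seen at infinity near the slope $x/h$; and counting markers forces a homeomorphism to multiply slopes by a ratio of tile lengths. Once this is done, the argument with two dense sets of $\eta$ works for every homeomorphism.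

## 5. The group $W$ and the spaces $X_r$

**The graph.** Take:

* $A_0=\langle v_1,\dots,v_6\rangle\times\langle a,b\rangle$, the RACG on the join of $C_6$ with two non-adjacent vertices $a,b$;
* two more copies $A_i=\langle v^i_1,\dots,v^i_6\rangle\times\langle a^i,b^i\rangle$ of this group, $i=1,2$;
* $D_i=\langle d^i_1,\dots,d^i_6\rangle$, $i=1,2$, the RACG on $C_6$.

Glue the graphs by
$$d^1_1=v_1,\ d^1_4=v_4;\qquad d^2_1=v_2,\ d^2_4=v_5;\qquad d^i_2=v^i_1,\ d^i_5=v^i_4\ (i=1,2).$$
Let $\Gamma$ be the resulting graph and $W=W_\Gamma$. It has $3\cdot8+2\cdot6-8=28$ generators. Any two glued pieces meet in a pair of non-adjacent vertices. Comparing presentations, $W$ is the fundamental group of the tree of groups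
$$A_1 \overset{E_3}{-\!\!-} D_1\overset{E_1}{-\!\!-}A_0\overset{E_2}{-\!\!-}D_2\overset{E_4}{-\!\!-}A_2 ,$$
with $E_1=\langle v_1,v_4\rangle$, $E_2=\langle v_2,v_5\rangle$, $E_3=\langle d^1_2,d^1_5\rangle$, $E_4=\langle d^2_2,d^2_5\rangle$, all isomorphic to $D_\infty$.

Here $A_0$ carries the ratio $r$. The pieces $D_1,D_2$ hang on its axes of type 14 and 25 respectively. The groups $A_1,A_2$ are attached to $D_1,D_2$ along the *crossing* axes, and they produce the markers.

**Definition (Bass–Serre tree).** The vertices of $\mathcal T$ are the cosets $gG_v$ of the vertex groups and its edges the cosets $gG_e$ of the edge groups; $gG_e$ joins the two cosets of vertex groups that contain it. It is a tree on which $W$ acts. For example, $D_\infty=\mathbb Z/2*\mathbb Z/2$ has as its tree a line, on which the two factors act by reflections in neighboring vertices. In our case vertices are of *type A* (cosets of $A_0,A_1,A_2$) or *type D* (cosets of $D_1,D_2$), every edge joins a type A vertex to a type D vertex, and $W$ preserves types.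

**The pieces.** Fix $r\ge1$. Put $e_1=\delta_{14}(T_r)$ and $e_2=\delta_{25}(T_r)$, so $e_1/e_2=r$. Let $M_0=\mathbb H^2$ tiled by $T_r$. For $i=1,2$ let $M_i$ be $\mathbb H^2$ tiled by $T_1$, for which $\delta_{14}=\delta_{25}$, with the metric rescaled so that $\delta_{14}=\delta_{25}=e_i$. With $D_\infty$ acting on $\mathbb R$ as in Section 4, define
$$X_{A_j}=M_j\times\mathbb R\ (j=0,1,2),\qquad X_{D_i}=M_i\ (i=1,2),$$
with the obvious geometric actions of $A_j$ and $D_i$. The edge groups act on lines as follows:

* $E_1$ on $\alpha_{14}\times\{\frac12\}\subset X_{A_0}$ and on $\alpha_{14}\subset X_{D_1}$ (fundamental segment of length $e_1$ in both);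
* $E_2$ on $\alpha_{25}\times\{\frac12\}\subset X_{A_0}$ and on $\alpha_{14}\subset X_{D_2}$ (length $e_2$);
* $E_3$ on $\alpha_{25}\subset X_{D_1}$ and on $\alpha_{14}\times\{\frac12\}\subset X_{A_1}$ (length $e_1$);
* $E_4$ on $\alpha_{25}\subset X_{D_2}$ and on $\alpha_{14}\times\{\frac12\}\subset X_{A_2}$ (length $e_2$).

In each case the two generators of the edge group act on both lines as the reflections in the two endpoints of the fundamental segment, so the two lines are equivariantly isometric. Let $X=X_r$ be the corresponding tree of spaces over $\mathcal T$: a copy $X_w$ of the vertex space for each vertex $w$, and a *strip* $\mathbb R\times[0,1]$ for each edge, whose two boundary lines are glued isometrically to the corresponding lines of the two vertex pieces. The group $W$ acts on $X$.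

**Step 1: $X$ is CAT(0).** By (F6), applied to one strip or vertex piece at a time, the part of $X$ over each finite subtree is CAT(0), and it is convex in the part over any larger finite subtree. $X$ is the union of these convex parts, so it is a geodesic space satisfying the CAT(0) inequality, and all vertex pieces and strips are convex.

**Step 2: $X$ is proper.** Let $K$ be a closed ball centered in a vertex piece. For each $w$, $K\cap X_w$ is a closed bounded subset of the proper space $X_w$, so it is compact and meets only finitely many attaching lines, because these are locally finite in $X_w$. A point of $K$ beyond an edge at $w$, as seen from the center, is joined to the center by a geodesic in $K$ crossing the corresponding line, and each crossing of a strip costs length at least $1$. So $K$ reaches only boundedly many edges away from the center and branches finitely at each vertex. Hence $K$ meets finitely many vertex pieces and strips, each in a compact set.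

**Step 3: the action is geometric.** There are finitely many orbits of pieces, each with cocompact stabilizer action, so $W$ acts cocompactly. For proper discontinuity let $K$ be compact and $gK\cap K\ne\emptyset$, say $gx\in K$ with $x\in K$ in a piece $Q$. Then $Q$ and $gQ$ are among the finitely many pieces meeting $K$. The elements carrying $Q$ to a given piece form a coset $g_0\,\mathrm{Stab}(Q)$, and $g=g_0k$ with $k(K\cap Q)\cap g_0^{-1}K\ne\emptyset$. Since $\mathrm{Stab}(Q)$ acts properly on $Q$, finitely many $k$ are possible. So $W$ acts geometrically on the proper CAT(0) space $X_r$.

**Step 4: labelling the edges at a vertex.** We need to know exactly which lines carry strips. By Lemma 3.3(a), $\mathrm{Stab}(\alpha_{14})=\langle v_1,v_4\rangle$ and $\mathrm{Stab}(\alpha_{25})=\langle v_2,v_5\rangle$. So the edges of $\mathcal T$ at a type D vertex $w$ correspond bijectively to the axes, of both types, of $X_w$. The point $\frac12$ has trivial stabilizer in $D_\infty$ and orbit $\frac12+\mathbb Z$, so the stabilizer of $\alpha_{14}\times\{\frac12\}$ in $A_j$ is exactly the edge group, and similarly for $\alpha_{25}\times\{\frac12\}$ in $A_0$. So the edges at a type A vertex with piece $B=M\times\mathbb R$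 correspond bijectively to pairs $(\ell,h)$ with $h\in\frac12+\mathbb Z$ and $\ell$ an *attaching axis* of $B$: any axis of type 14 or 25 if $B$ is of type $A_0$, any axis of type 14 if $B$ is of type $A_1$ or $A_2$.

For an attaching axis $\ell$ let $e(\ell)\in\{e_1,e_2\}$ be the length of the segments that tiles cut out of $\ell$. In an $A_0$-piece, $e(\ell)=e_1$ for type 14 and $e_2$ for type 25. In an $A_i$-piece $(i=1,2)$ it is constantly $e_i$. If $\lambda$ is the axis of the D-piece glued via the strip to $\ell\times\{h\}$, the tile segments of $\lambda$ also have length $e(\ell)$, by the list of lengths above.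

From now on a *block* $B$ is a vertex piece of type A, or its vertex.

## 6. Halves, and the points of $\partial X$

The strips cut $X$ into halves, and this section locates every point of $\partial X$. For an edge $\epsilon$ let $L_\epsilon$ be the midline of its strip, a convex line. It separates $X$ into two closed *halves* with intersection $L_\epsilon$. Both are convex: if a geodesic leaves a half and returns, the excursion joins two points of the convex set $L_\epsilon$ outside $L_\epsilon$, which is impossible. For a vertex $w$ of $\epsilon$ let $H_\epsilon(w)$ be the half containing $X_w$. Since $L_\epsilon$ is parallel to its two attaching lines, $\partial L_\epsilon=\partial\lambda$ if $\lambda$ is the axis of $\epsilon$ in its D-piece, and $\partial L_\epsilon=\partial\ell$ if $\epsilon=(\ell,h)$ at its block. By Lemma 3.3(c), $\partial L_\epsilon\cap\partial L_{\epsilon'}=\emptyset$ for distinct edges $\epsilon,\epsilon'$ at a type D vertex. At a block, edges $(\ell,h)$ with the same $\ell$ share $\partial L_\epsilon$.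

**Lemma 6.1.** (i) If $H,H'$ are the halves of $\epsilon$, then $\partial X=\partial H\cup\partial H'$ and $\partial H\cap\partial H'=\partial L_\epsilon$. So $\partial H\setminus\partial L_\epsilon$ is open in $\partial X$.
(ii) If $H_1,H_2$ are disjoint halves of distinct edges $\epsilon_1,\epsilon_2$, then $\partial H_1\cap\partial H_2\subset\partial L_{\epsilon_1}\cap\partial L_{\epsilon_2}$.
(iii) $\bigcap_{\epsilon\ni w}\partial H_\epsilon(w)=\partial X_w$.

*Proof.* (i) A ray meets $H$ and $H'$ in two closed intervals covering it, so one of them contains a tail of the ray. If $\xi\in\partial H\cap\partial H'$, the ray from a point of $L_\epsilon$ to $\xi$ lies in $H\cap H'=L_\epsilon$ by (F3). The last statement holds because $\partial H\setminus\partial L_\epsilon$ is the complement of the closed set $\partial H'$. (ii) $H_1$ lies in the half of $\epsilon_2$ opposite to $H_2$, so (i) gives $\partial H_1\cap\partial H_2\subset\partial L_{\epsilon_2}$; use symmetry. (iii) "$\supset$" is clear. If $\xi$ is in the left side and $q\in X_w$, the ray from $q$ to $\xi$ stays in every $H_\epsilon(w)$, so it stays within distance $\frac12$ of the closed convex set $X_w$. By (F5) it lies in $X_w$. $\square$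

**Lemma 6.2.** Let $\epsilon_1,\epsilon_2,\dots$ be the consecutive edges of a ray in $\mathcal T$ and $H_n$ the half of $\epsilon_n$ containing the tail. Then $\bigcap_n\partial H_n$ is a single point $\xi$ (an *end point*), and every neighborhood of $\xi$ contains $\partial H_n$ for large $n$.

*Proof.* The purpose is to see that going to infinity in $\mathcal T$ produces only one boundary point. The sets $\partial H_n$ are decreasing, nonempty and compact, so the intersection is nonempty; we prove uniqueness. Let $\xi\in\bigcap\partial H_n$.

First, $\xi\notin\partial L_{\epsilon_n}$ for all $n$. If $\xi\in\partial L_{\epsilon_n}$, then for every $m\ge n$ the point $\xi$ lies in the boundaries of both halves of $\epsilon_m$, so $\xi\in\partial L_{\epsilon_m}$. This is impossible, since two consecutive edges at a type D vertex have disjoint $\partial L$'s.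

Next, fix $o$ in a block, and let $c$ be the ray from $o$ to $\xi$. For $n$ large, $o\notin H_n$. By the first point and Lemma 6.1(i), $c$ is eventually in $H_m$ for every $m$. Let $n$ be large and such that the vertex $w$ between $\epsilon_n$ and $\epsilon_{n+1}$ is of type D; this happens for every second $n$. The ray $c$ must cross the attaching lines in $X_w$ of $\epsilon_n$ and of $\epsilon_{n+1}$, so it contains a segment of the convex set $X_w$ from the first to the second. By Lemma 3.4, it passes within $C_0$ of a point $z_n\in X_w$ depending only on the two edges ($C_0$ is taken to serve both D-types). Also $d(o,z_n)\to\infty$, since each strip crossing costs at least $1$. By (F4), the segments $[o,z_n]$ converge to $c$ uniformly on compact intervals. The points $z_n$ do not depend on $\xi$, so $c$ and hence $\xi$ is unique.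

The last claim follows from compactness of the decreasing sets $\partial H_n$. $\square$

**Lemma 6.3.** Let $\emptyset\ne Z\subset\partial X$ be such that for each edge, $Z$ is contained in the boundary of exactly one of its two halves. Then $Z\subset\partial X_w$ for some vertex $w$, or $Z$ is a single end point.

*Proof.* Orient each edge towards the half whose boundary contains $Z$. Two edges never point away from each other: otherwise Lemma 6.1(ii) gives $Z\subset\partial L_\epsilon$ for one of them, and then $Z$ lies in the boundaries of both its halves. So each vertex has at most one outgoing edge. Start anywhere and follow outgoing edges. There is no backtracking, since the edge just used is incoming. Either we reach a vertex $w$ at which all edges point to $w$, and $Z\subset\partial X_w$ by Lemma 6.1(iii), or we get a ray in $\mathcal T$, and Lemma 6.2 applies. $\square$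

Apply this to $Z=\{\xi\}$. If $\xi$ lies in the boundaries of both halves of some $\epsilon$, then $\xi\in\partial L_\epsilon$, which is contained in the boundaries of both adjacent pieces. So every point of $\partial X$ lies in some $\partial X_w$ or is an end point.

## 7. Spheres in $\partial X$ recover blocks, edges and crossings

We now forget everything about $\partial X$ except its topology, and recover the combinatorics of $X$. Recall that $\partial B\cong S^2$ for a block $B$, and $\partial X_w\cong S^1$ for a type D vertex.

**Lemma 7.1.** The subsets of $\partial X$ homeomorphic to $S^2$ are exactly the sets $\partial B$, $B$ a block. Different blocks have different boundaries.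

*Proof.* Let $S\subset\partial X$ be a 2-sphere. For each edge $\epsilon$, $S\setminus\partial L_\epsilon$ is $S$ minus at most two points, so it is connected and dense in $S$. By Lemma 6.1(i) it lies in the disjoint union of the open sets $\partial H\setminus\partial L_\epsilon$ and $\partial H'\setminus\partial L_\epsilon$, hence in one of them. Taking closures, $S$ lies in the boundary of one half, and not of both, as $S\not\subset\partial L_\epsilon$. By Lemma 6.3, $S\subset\partial X_w$ for some $w$. A circle contains no 2-sphere, so $w$ has type A. By invariance of domain $S$ is open in the sphere $\partial X_w$; it is also closed, so $S=\partial X_w$. If $B\ne B'$, any edge $\epsilon$ between them gives $\partial B\cap\partial B'\subset\partial L_\epsilon$, which has two points. $\square$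

For an edge $\epsilon$ at a block $B$ let $H_\epsilon$ be the half not containing $B$, and $O_\epsilon=\partial H_\epsilon\setminus\partial L_\epsilon$.

**Lemma 7.2.** The sets $O_\epsilon$ ($\epsilon$ an edge at $B$) are exactly the connected components of $\partial X\setminus\partial B$, and the frontier of $O_\epsilon$ is $\partial L_\epsilon$.

*Proof.* *Partition into open sets.* The $O_\epsilon$ are open by Lemma 6.1(i), pairwise disjoint by (ii), disjoint from $\partial B\subset\partial H_\epsilon(B)$ by (i), and by (iii) their union is $\partial X\setminus\partial B$.

*Connectedness.* We join everything in $O_\epsilon$ to the circle of the neighboring D-piece; the crossing axes hold its two halves together. Let $w_0$ be the type D end of $\epsilon$. Then $\partial X_{w_0}\setminus\partial L_\epsilon$ consists of two open arcs $I_1,I_2\subset O_\epsilon$. By Lemma 3.3(b) some axis crosses the axis of $\epsilon$ in $X_{w_0}$. Its edge leads to a block $B'$, and $\partial B'$ contains the endpoints of that axis, one in $I_1$ and one in $I_2$.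

Let $w\ne w_0$ be any vertex on the far side of $\epsilon$ from $B$, lying beyond the edge $\epsilon'\neq\epsilon$ at $w_0$. Then $\partial X_w$ and $\partial L_\epsilon$ lie in the boundaries of opposite halves of $\epsilon'$. So $\partial X_w\cap\partial L_\epsilon\subset\partial L_{\epsilon'}\cap\partial L_\epsilon=\emptyset$, and $\partial X_w\subset O_\epsilon$. Each such $\partial X_w$ is connected and contains $\partial L$ of the edge joining $w$ to its neighbor $w'$ towards $w_0$. This is a nonempty subset of $\partial X_{w'}$; if $w'=w_0$, it lies in $I_1\cup I_2$. By induction on the distance to $w_0$, and since $I_1\cup\partial B'\cup I_2$ is connected, the set $U=I_1\cup I_2\cup\bigcup_w\partial X_w$ is connected.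

Now consider a point of $O_\epsilon\setminus U$. By Section 6 it lies in some $\partial X_w$ or is an end point. A point of $O_\epsilon$ lies in no $\partial X_w$ with $w$ on the near side of $\epsilon$ and is not the end point of an end on the near side, since otherwise it would lie in $\partial H_\epsilon(B)\cap\partial H_\epsilon=\partial L_\epsilon$. So our point is the end point of an end on the far side, and it is in $\overline U$ by Lemma 6.2, because the sets $\partial H_n$ there contain $\partial X_w$ for vertices $w$ far along the ray. Thus $U\subset O_\epsilon\subset\overline U$, and $O_\epsilon$ is connected.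

*Frontier.* $\overline{O_\epsilon}\subset\partial H_\epsilon=O_\epsilon\cup\partial L_\epsilon$ and $O_\epsilon$ is open. Both points of $\partial L_\epsilon$ are limits of points of $I_1$. $\square$

Let $B\ne B''$ be blocks and $\epsilon$ the edge at $B''$ towards $B$. Then $\partial B\cap\partial B''\subset\partial L_\epsilon\subset\partial B''$, so $\partial B\setminus\partial B''=\partial B\setminus\partial L_\epsilon$ is nonempty and contained in $O_\epsilon$. Two blocks are on different sides of $B''$ exactly when these edges at $B''$ differ. Hence:

**Lemma 7.3.** For three distinct blocks, the vertex $B''$ lies between $B$ and $B'$ in $\mathcal T$ if and only if $\partial B\setminus\partial B''$ and $\partial B'\setminus\partial B''$ lie in different components of $\partial X\setminus\partial B''$. Blocks $B\neq B'$ are at distance 2 in $\mathcal T$ if and only if no block lies between them. In this case, with $w_0$ between them and $\epsilon,\epsilon'$ the edges $Bw_0,w_0B'$, the sets $\partial L_\epsilon,\partial L_{\epsilon'}$ are the frontiers of the component of $\partial X\setminus\partial B$ containing $\partial B'\setminus\partial B$, and of the component of $\partial X\setminus\partial B'$ containing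 $\partial B\setminus\partial B'$. $\square$

**Crossings.** For an edge $\epsilon$ from $B$ to $w_0$, the blocks $B'$ at distance 2 from $B$ with $\partial B'\setminus\partial B\subset O_\epsilon$ correspond bijectively to the edges $\epsilon'\ne\epsilon$ at $w_0$. By Lemma 3.3(d), used for the type different from that of the axis of $\epsilon$, the circle $\partial X_{w_0}$ is the closure of the union of their $\partial L_{\epsilon'}$. Let $\mathrm{Cr}(\epsilon)$ be the set of edges $\epsilon'\neq\epsilon$ at $w_0$ whose axis crosses that of $\epsilon$. Equivalently, the two points of $\partial L_{\epsilon'}$ lie in different components of $\partial X_{w_0}\setminus\partial L_\epsilon$. The elements of $\mathrm{Cr}(\epsilon)$ are the markers announced in Section 4. All these notions are expressed in terms of the topology of $\partial X$, so we obtain: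

**Corollary 7.4.** Let $\varphi:\partial X\to\partial X^*$ be a homeomorphism, $X=X_r$, $X^*=X_{r^*}$. Then $\varphi$ induces a bijection $B\mapsto B^*$ of blocks with $\varphi(\partial B)=\partial B^*$ (Lemma 7.1). For each $B$ it induces a bijection $\epsilon\mapsto\epsilon^*$ of edges at $B$ onto edges at $B^*$ with $\varphi(O_\epsilon)=O_{\epsilon^*}$ and $\varphi(\partial L_\epsilon)=\partial L_{\epsilon^*}$ (Lemma 7.2), and bijections $\mathrm{Cr}(\epsilon)\to\mathrm{Cr}(\epsilon^*)$, $\epsilon'\mapsto\epsilon'^*$, with $\varphi(\partial L_{\epsilon'})=\partial L_{\epsilon'^*}$ (Lemma 7.3). There are a bijection $\ell\mapsto\ell^*$ of attaching axes of $B$ and $B^*$ with $\varphi(\partial\ell)=\partial\ell^*$, and for each $\ell$ a bijection $\pi_\ell$ of $\frac12+\mathbb Z$ with $(\ell,h)^*=(\ell^*,\pi_\ell(h))$. All of these bijections for $\varphi^{-1}$ are the inverse ones.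

*Proof.* Only the last bijections need a word. Edges $(\ell,h)$ at $B$ have $\partial L=\partial\ell$, and distinct attaching axes have disjoint endpoint pairs (Lemma 3.3(c)). So two edges at $B$ have the same $\ell$ exactly when they have the same $\partial L$, and $\varphi$ respects this. For fixed $\ell$, the edges $(\ell,h)$ are mapped bijectively to the edges $(\ell^*,h^*)$, which defines $\pi_\ell$. $\square$

At this stage nothing is known about $\pi_\ell$ except that it is a bijection: it may scramble the heights.

## 8. Where a marker is seen at infinity

Let $\ell$ be an attaching axis of a block $B=M\times\mathbb R$ and $F_\ell=\ell\times\mathbb R$, a convex flat in $X$. Parametrize $\ell$ by arc length $x$, and let $o=(0,0)\in F_\ell$. Let $N,S$ be the endpoints of $\ell$ for $x\to+\infty$ and $x\to-\infty$, and $T^\pm$ the endpoints of the $\mathbb R$-factor. The closed upper arc $\partial^+F_\ell$, from $S$ through $T^+$ to $N$, is parametrized by $u=x/h\in[-\infty,\infty]$, with $u=0$ at $T^+$; the closed lower arc by $u=x/|h|$.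

For $\epsilon=(\ell,h)$ with corresponding axis $\lambda$ in the D-piece, use the strip to identify $\lambda$ with $\ell\times\{h\}$. Each $\epsilon'\in\mathrm{Cr}(\ell,h)$ then has a *position* $x(\epsilon')\in\mathbb R$, the position of the crossing point. By Lemma 3.3(b), each of the consecutive tile segments of $\lambda$, of length $e(\ell)$, contains exactly one position, in its interior. An interval $[\alpha,\beta]$ contains at least $\frac{\beta-\alpha}{e(\ell)}-2$ tile segments, and it meets the interior of at most $\frac{\beta-\alpha}{e(\ell)}+2$ of them. Hence
$$\Bigl|\#\{\epsilon'\in\mathrm{Cr}(\ell,h):x(\epsilon')\in[\alpha,\beta]\}-\tfrac{\beta-\alpha}{e(\ell)}\Bigr|\le2. \tag{1}$$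

**Lemma 8.1.** Let $|h_j|\to\infty$, $\epsilon'_j\in\mathrm{Cr}(\ell,h_j)$, $x_j=x(\epsilon_j')$, $\zeta_j\in\partial L_{\epsilon'_j}$. If $h_j\to+\infty$ and $x_j/h_j\to u\in[-\infty,\infty]$, then $\zeta_j$ converges to the point of $\partial^+F_\ell$ with coordinate $u$. The analogous statement holds for $h_j\to-\infty$ and the lower arc. So all accumulation points of $(\zeta_j)$ lie in $\partial F_\ell$.

*Proof.* The purpose is to connect positions, which are metric, with limits in $\partial X$, which are topological. Let $Y_j$ be the D-piece of $\epsilon_j=(\ell,h_j)$ and $\lambda_j$ its axis glued to the strip. Let $c_j$ be the ray from $o$ to $\zeta_j$. Since $\zeta_j\in\partial Y_j\setminus\partial L_{\epsilon_j}\subset O_{\epsilon_j}$, this ray is eventually in the half beyond $\epsilon_j$. It cannot remain in the strip, since then $\zeta_j\in\partial L_{\epsilon_j}$. So it enters $Y_j$ at a point of $\lambda_j$, and from there on it is a ray of the plane $Y_j$, by (F3). It ends at an endpoint of the axis crossing $\lambda_j$ at position $x_j$. By Lemma 3.4 it passes within $C_0$ of the crossing point, which has distance $1$ from $q_j=(x_j,h_j)\in F_\ell$. So some $c_j(t_j)$ is within $C_0+1$ of $q_j$.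

Let $\gamma_j$ be the segment from $o$ to $q_j$ in $F_\ell$, of length $d_j\ge|h_j|\to\infty$. Then $t_j\ge d_j-(C_0+1)\to\infty$, and (F4) gives
$$d(c_j(t),\gamma_j(t))\le\frac{t}{\min(t_j,d_j)}\,2(C_0+1)\to0$$
uniformly for $t$ in compact intervals. The segments $\gamma_j$ have directions $(x_j,h_j)$ in the flat, so they converge to the ray in $F_\ell$ from $o$ with coordinate $u$. Hence so does $c_j$. The case $h_j\to-\infty$ is the same, and the last claim follows by passing to subsequences. $\square$

## 9. Counting markers: homeomorphisms scale slopes

Let $\varphi:\partial X_r\to\partial X_{r^*}$ be a homeomorphism. Starred objects refer to $X^*=X_{r^*}$. Fix a block $B$ of $X$ and an attaching axis $\ell$. The idea is to count, at height $h$, the markers with slope in a fixed window $[u_1,u_2]$. By (1) there are about $(u_2-u_1)h/e$ of them. Their images are markers at the *single* height $\pi(h)$ with slopes close to $[\psi(u_1),\psi(u_2)]$, where $\psi$ is $\varphi$ in slope coordinates, so there is room for about $(\psi(u_2)-\psi(u_1))\pi(h)/e^*$ of them. Comparing the two counts controls $\pi(h)/h$. Since $\pi$ is a bijection of $\frac12+\mathbb Z$, its growth rate can only be $1$.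

**Step 1: flats go to flats and poles to poles.** We show that $\varphi(\partial F_\ell)=\partial F_{\ell^*}$ and that $\varphi$ maps $\{T^\pm\}$ to $\{T^{*\pm}\}$. Let $v\in\partial^+F_\ell$ have coordinate $u\in\mathbb R$. Choose distinct $h_j\to+\infty$ and $\epsilon_j'\in\mathrm{Cr}(\ell,h_j)$ with $x(\epsilon_j')/h_j\to u$; this is possible because each tile segment contains a position. Let $\zeta_j\in\partial L_{\epsilon'_j}$. By Lemma 8.1, $\zeta_j\to v$. The points $\varphi(\zeta_j)$ belong to $\partial L$ of edges in $\mathrm{Cr}(\ell^*,\pi_\ell(h_j))$, and $|\pi_\ell(h_j)|\to\infty$ because $\pi_\ell$ is a bijection of $\frac12+\mathbb Z$. By Lemma 8.1 in $X^*$, $\varphi(v)\in\partial F_{\ell^*}$. The same holds on the lower arc, and $\varphi(\partial\ell)=\partial\ell^*$. So $\varphi(\partial F_\ell)\subset\partial F_{\ell^*}$, with equality by applying this to $\varphi^{-1}$. Since distinct attaching axes have disjoint endpoint pairs, $\bigcap_\ell\partial F_\ell=\{T^\pm\}$. As $\ell\mapsto\ell^*$ is bijective, the claim about poles follows.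

Orient the $\mathbb R$-factor of $B^*$ so that $\varphi(T^+)=T^{*+}$; reversing the orientation replaces $h$ by $-h$ and preserves $\frac12+\mathbb Z$. For each $\ell$, orient $\ell^*$ so that $\varphi(N)=N^*$. Then $\varphi$ maps $\partial^+F_\ell$ to $\partial^+F_{\ell^*}$, and in the coordinates $u$ it is an increasing homeomorphism $\psi=\psi_\ell:\mathbb R\to\mathbb R$ with $\psi(0)=0$, extended by $\psi(\pm\infty)=\pm\infty$. Write $\pi=\pi_\ell$, $e=e(\ell)$, $e^*=e^*(\ell^*)$.

**Step 2: $\pi(h)\to\pm\infty$ as $h\to\pm\infty$.** This excludes that $\pi$ mixes the two ends of $\frac12+\mathbb Z$. For each $h$ choose $\epsilon'\in\mathrm{Cr}(\ell,h)$ with $|x(\epsilon')|\le2e$, and $\zeta_h\in\partial L_{\epsilon'}$. As $h\to+\infty$, $\zeta_h\to T^+$, so $\varphi(\zeta_h)\to T^{*+}$. We know $|\pi(h)|\to\infty$. If the claim failed, there would be $h_j\to+\infty$ with $\pi(h_j)\to-\infty$. By Lemma 8.1 the accumulation points of $\varphi(\zeta_{h_j})$ would lie on the closed lower arc, which does not contain $T^{*+}$. The case $h\to-\infty$ is the same.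

**Step 3: $\pi(h)/h$ has a limit.** First we need that slope windows go to slope windows. *Let $u_1<u_2$ be real and $\tau>0$. For all sufficiently large $h$: if $\epsilon'\in\mathrm{Cr}(\ell,h)$ and $x(\epsilon')/h\in[u_1,u_2]$, then $x(\epsilon'^*)/\pi(h)\in[\psi(u_1)-\tau,\psi(u_2)+\tau]$.* Otherwise there are violating $\epsilon'_j$ with $h_j\to+\infty$. After passing to a subsequence, $x(\epsilon_j')/h_j\to u\in[u_1,u_2]$ and $x(\epsilon_j'^*)/\pi(h_j)\to u'\in[-\infty,\infty]$ with $u'\notin(\psi(u_1)-\tau,\psi(u_2)+\tau)$. Take $\zeta_j\in\partial L_{\epsilon_j'}$. Lemma 8.1 in $X$, and in $X^*$ where $\pi(h_j)\to+\infty$, shows $u'=\psi(u)\in[\psi(u_1),\psi(u_2)]$, a contradiction.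

Now count. By (1) and injectivity of $\epsilon'\mapsto\epsilon'^*$, for large $h$,
$$\frac{(u_2-u_1)h}{e}-2\ \le\ \frac{(\psi(u_2)-\psi(u_1)+2\tau)\,\pi(h)}{e^*}+2 .\tag{2}$$
Divide by $h$, let $h\to+\infty$ and then $\tau\to0$:
$$\liminf_{h\to+\infty}\frac{\pi(h)}h\ \ge\ \theta:=\frac{(u_2-u_1)\,e^*}{(\psi(u_2)-\psi(u_1))\,e}.$$
The same argument for $\varphi^{-1}$, with $\psi^{-1}$, $\pi^{-1}$ and the interval $[\psi(u_1),\psi(u_2)]$, gives $\liminf_{h^*\to+\infty}\pi^{-1}(h^*)/h^*\ge1/\theta$. Putting $h^*=\pi(h)\to+\infty$, we get $\limsup_{h\to+\infty}\pi(h)/h\le\theta$. Hence $\pi(h)/h\to\theta\in(0,\infty)$ as $h\to+\infty$.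

**Step 4: $\theta=1$.** This is where the bijectivity of $\pi$ on the discrete set of heights is used. For $K>0$ let $n(K)=\#\{h>0:0<\pi(h)\le K\}$. There are $K+O(1)$ half-integers in $(0,K]$, each is $\pi(h)$ for exactly one $h$, and by Step 2 only finitely many $h<0$ have $\pi(h)>0$. So $n(K)=K+O(1)$. On the other hand, for each $\delta\in(0,\theta)$ we have $(\theta-\delta)h\le\pi(h)\le(\theta+\delta)h$ for all large $h$, so
$$\frac K{\theta+\delta}-O(1)\le n(K)\le\frac K{\theta-\delta}+O(1),$$
that is, $n(K)=K/\theta+o(K)$. So $\theta=1$. Therefore $\psi(u_2)-\psi(u_1)=\frac{e^*}{e}(u_2-u_1)$ for all $u_1<u_2$, and as $\psi(0)=0$,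
$$\psi_\ell(u)=s(\ell)\,u,\qquad s(\ell)=\frac{e^*(\ell^*)}{e(\ell)} . \tag{3}$$

This is the computation of Section 4 for the orbit map, now obtained for an arbitrary homeomorphism.

## 10. One latitude circle forces $r=r^*$

**Step 5: $s$ is constant on the attaching axes of $B$.** So far each flat has its own factor $s(\ell)$; continuity on the sphere $\partial B$ links them. Use the coordinates $P(\eta,u)$ of Section 1 on the closed upper hemisphere of $\partial B=\partial(M\times\mathbb R)$. If $\eta$ is an endpoint of an attaching axis $\ell$, then $P(\eta,1)$ is the point of $\partial^+F_\ell$ with coordinate $1$ (if $\eta=N$) or $-1$ (if $\eta=S$). By (3),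
$$\varphi(P(\eta,1))=P^*(\varphi(\eta),s(\ell)).$$
Such $\eta$ are dense in $\partial M$ by Lemma 3.3(d), which covers each type of axis separately and so every type of block. Moreover $s(\ell)$ takes only finitely many values, since $e\in\{e_1,e_2\}$ and $e^*\in\{e_1^*,e_2^*\}$. As the closed upper hemisphere of $\partial B^*$ is closed, $\varphi$ maps the circle $\{P(\eta,1):\eta\in\partial M\}$ into it. So $\eta\mapsto u^*(\varphi(P(\eta,1)))$ is a continuous function on the circle $\partial M$ which takes values in a finite set on a dense subset, hence everywhere. Since the circle is connected, it is constant. Thus there is a constant $s_B>0$ with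
$$e^*(\ell^*)=s_B\,e(\ell)\quad\text{for all attaching axes }\ell\text{ of }B. \tag{4}$$

**Step 6: proof of Theorem 1.** We read off $r$ from (4). Let $\varphi:\partial X_r\to\partial X_{r^*}$ be a homeomorphism with $r,r^*\ge1$, and suppose $r\neq r^*$. Replacing $\varphi$ by $\varphi^{-1}$ we may assume $r>r^*$, so $r>1$. Take a block $B$ of $X_r$ of type $A_0$. On its attaching axes $e(\cdot)$ takes exactly the two values $e_1\neq e_2$, with $e_1/e_2=r$. By (4) and bijectivity of $\ell\mapsto\ell^*$, the set of values of $e^*$ on the attaching axes of $B^*$ is $\{s_Be_1,s_Be_2\}$, which has two elements. On blocks of type $A_1,A_2$ the function $e^*$ is constant, so $B^*$ is of type $A_0$ and $\{e_1^*,e_2^*\}=\{s_Be_1,s_Be_2\}$. Since $e_1\ge e_2$ and $e_1^*\ge e_2^*$, it follows that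
$$r^*=\frac{e_1^*}{e_2^*}=\frac{e_1}{e_2}=r,$$
a contradiction. So the spaces $\partial X_r$, $r\in[1,\infty)$, are pairwise non-homeomorphic boundaries of the single right-angled Coxeter group $W$. For instance $X_1$ and $X_2$ are two proper CAT(0) spaces with geometric actions of $W$ and non-homeomorphic boundaries. $\blacksquare$

**Step 7: proof of Theorem 2.** It remains to count. A finite-index subgroup of $W$ acts geometrically on the same spaces $X_r$, so by Theorem 1 it has at least $2^{\aleph_0}$ boundaries up to homeomorphism. Conversely, boundaries of proper CAT(0) spaces are compact and metrizable, hence homeomorphic to closed subsets of the Hilbert cube, and the Hilbert cube has only $2^{\aleph_0}$ closed subsets. $\blacksquare$
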